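\title{A hereditarily indecomposable continuum with exactly one composant}

\begin{abstract}
We construct, in ZFC, a nondegenerate hereditarily indecomposable Hausdorff continuum with exactly one composant. It is the limit of an inverse system of length $\omega_1$ of pseudo-arcs whose bonding maps are retractions, and it is the increasing union of the embedded copies of these pseudo-arcs. A Hausdorff gap is used to prevent the inverse limit from acquiring any further point. The continuum is chainable, its nondegenerate proper subcontinua are pseudo-arcs, and its weight $\aleph_1$ is the least possible.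
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{continuum} is a compact connected Hausdorff space, not necessarily metrizable; it is \emph{nondegenerate} if it has more than one point. A continuum is \emph{indecomposable} if it is not the union of two proper subcontinua, and \emph{hereditarily indecomposable} if each of its subcontinua is indecomposable. The \emph{composant} of a point $p$ of a continuum $X$ is the union of all proper subcontinua of $X$ that contain $p$.

The composant of $p$ consists of the points that can be joined to $p$ without using all of $X$. The arc $[0,1]$ has the three composants $[0,1)$, $(0,1]$ and $[0,1]$, and the circle has only one. In a nondegenerate indecomposable continuum the union of two intersecting proper subcontinua is again a proper subcontinuum, so ``$p$ and $q$ lie in a common proper subcontinuum'' is an equivalence relation, and the composants are its classes. A \emph{Bellamy continuum} is a nondegenerate indecomposable continuum with exactly one composant, that is, one in which any two points lie in a common proper subcontinuum.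

No Bellamy continuum is metrizable. Let $Y$ be nondegenerate, indecomposable and metrizable, let $U_0,U_1,\dots$ be a base of nonempty open sets, and let $p\in Y$. A proper subcontinuum containing $p$ misses some $U_n$, hence lies in the component $K_n$ of $p$ in $Y\setminus U_n$. So the composant of $p$ is the union of countably many proper subcontinua $K_n$, each of which is nowhere dense (Lemma~\ref{lem:interior} below). By the Baire category theorem countably many composants cannot cover $Y$, and $Y$ has uncountably many of them.

This argument needs the countable base, and without it the number of composants can be small even under the strongest form of indecomposability. M.~Smith has produced a nondegenerate hereditarily indecomposable continuum with exactly two composants, and W.~J.~Charatonik has produced such continua with exactly $n$ composants for each $n$ with $2\le n\le\omega$. This leaves the following problem, posed in \cite{Extreme}.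

\medskip
\noindent\textbf{Problem.} \emph{Is there a nondegenerate hereditarily indecomposable continuum with exactly one composant, that is, a hereditarily indecomposable Bellamy continuum?}
\medskip

There is a reason to expect a negative answer. In a hereditarily indecomposable continuum the proper subcontinua containing a given point form a chain, so an example has to be the union of an increasing chain of nowhere dense subcontinua. The natural way to make a compact space out of a long increasing chain is to pass to a limit, and limits tend to add points that belong to no member of the chain, in the way that $\omega_1$ is added to the countable ordinals. Such points lie outside the composant that one has built. We show that they can be avoided.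

A \emph{pseudo-arc} is a nondegenerate metrizable chainable hereditarily indecomposable continuum; chainability is recalled in Section~\ref{sec:prelim}. All proofs are in ZFC.

\begin{theorem}\label{thm:A}
There is a nondegenerate hereditarily indecomposable continuum $X$ with exactly one composant. It is the limit of an inverse system $(X_\beta)_{\beta<\omega_1}$ of pseudo-arcs whose bonding maps are retractions, in the sense that each has a right inverse.
\end{theorem}

\begin{theorem}\label{thm:B}
\begin{itemize}
\item[(i)] The continuum $X$ of Theorem~\ref{thm:A} is chainable and has weight $\aleph_1$. Every nondegenerate proper subcontinuum of $X$ is a pseudo-arc, and so is metrizable. Every countable subset of $X$ lies in a proper subcontinuum that is a pseudo-arc.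
\item[(ii)] Let $Y$ be any hereditarily indecomposable Bellamy continuum. There is an uncountable regular cardinal $\kappa$ such that for each $p\in Y$ the proper subcontinua containing $p$ form a chain of cofinality $\kappa$, and every subset of $Y$ of size less than $\kappa$ lies in a proper subcontinuum. Hence the density and the weight of $Y$ are at least $\kappa\ge\aleph_1$, and the weight in \textup{(i)} is the least possible.
\end{itemize}
\end{theorem}

Part (ii) describes what any example must look like, and we prove it first, in Section~\ref{sec:prelim}. Section~\ref{sec:gap} isolates the set-theoretic idea and carries it out completely for a zero-dimensional space, which can be written down in one line. The remaining work is to make that model connected and hereditarily indecomposable. The geometric tool is a substitute for the disjoint union of two pseudo-arcs (Section~\ref{sec:wedge}); Section~\ref{sec:towers} uses it to perform the successor and limit steps of a recursion, and Section~\ref{sec:main} runs the recursion and proves Theorems~\ref{thm:A} and~\ref{thm:B}(i).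

\section{Continua, and the shape of any example}\label{sec:prelim}

Maps are continuous. We abbreviate ``hereditarily indecomposable'' to HI; a one-point space is HI.

\subsection*{Inverse limits}
Let $(X_\alpha,f^\beta_\alpha)$ be an inverse system of compact Hausdorff spaces over a directed set, with bonding maps $f^\beta_\alpha\colon X_\beta\to X_\alpha$ for $\alpha\le\beta$. Its limit $X=\varprojlim X_\alpha$ is the subspace of $\prod_\alpha X_\alpha$ formed by the \emph{threads}, the points $x=(x_\alpha)$ with $f^\beta_\alpha(x_\beta)=x_\alpha$. We write $\pi_\alpha\colon X\to X_\alpha$ for the projections and $A_\alpha=\pi_\alpha(A)$ for $A\subset X$. We use these standard facts: $X$ is compact, and it is a continuum if all $X_\alpha$ are; the sets $\pi_\alpha^{-1}(U)$ with $U$ open in $X_\alpha$ form a base; the projections are onto if the bonding maps are; and the limit of a sequence of metrizable spaces is metrizable. We also need the following.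
\begin{equation}\label{eq:closed}
\text{If $A\subset X$ is closed and $x\in X\setminus A$, there is $\alpha$ with $x_\beta\notin A_\beta$ for all $\beta\ge\alpha$.}
\end{equation}
Indeed, a basic neighborhood $\pi_\alpha^{-1}(U)$ of $x$ missing $A$ gives $x_\alpha\notin A_\alpha$, and $x_\beta=a_\beta$ with $a\in A$, $\beta\ge\alpha$ would give $x_\alpha=a_\alpha$.

A \emph{chain of open sets} is a finite sequence $C_1,\dots,C_n$ of open sets with $C_i\cap C_j\ne\emptyset$ if and only if $|i-j|\le1$. A continuum is \emph{chainable} if every open cover is refined by a chain of open sets that covers it. Arcs are chainable, and subcontinua of metrizable chainable continua are chainable; both facts are standard.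

\begin{lemma}\label{lem:limits}
Let $X$ be the limit of an inverse system $(X_\alpha,f^\beta_\alpha)$ of continua over a directed set.
\begin{itemize}
\item[(a)] If all $X_\alpha$ are HI, then $X$ is HI.
\item[(b)] If all $X_\alpha$ are chainable and the bonding maps are onto, then $X$ is chainable.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $K=A\cup B$ with $K,A,B$ subcontinua of $X$. For each $\alpha$ the continuum $K_\alpha=A_\alpha\cup B_\alpha$ is indecomposable, so $A_\alpha=K_\alpha$ or $B_\alpha=K_\alpha$. One alternative, say the first, holds for cofinally many $\alpha$. By \eqref{eq:closed} a point of $K\setminus A$ would give $A_\beta\ne K_\beta$ for all $\beta$ above some $\alpha$. Hence $A=K$.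

(b) An open cover of $X$ is refined by finitely many basic sets, which by directedness can be written $\pi_\alpha^{-1}(U_1),\dots,\pi_\alpha^{-1}(U_m)$ with a single $\alpha$. Since $\pi_\alpha$ is onto, the $U_i$ cover $X_\alpha$. Refine them by a chain $C_1,\dots,C_n$ covering $X_\alpha$. The sets $\pi_\alpha^{-1}(C_i)$ cover $X$, refine the given cover, and form a chain because $\pi_\alpha$ is onto.
\end{proof}

\subsection*{Pseudo-arcs}
A nondegenerate subcontinuum of a pseudo-arc is metrizable, chainable and HI, so it is a pseudo-arc. By Lemma~\ref{lem:limits} the limit of an inverse sequence of pseudo-arcs with surjective bonding maps is a pseudo-arc. We use two theorems of Bing: any two pseudo-arcs are homeomorphic \cite{Bing51}, and the pseudo-arc is homogeneous \cite{Bing48}, meaning that any point is carried to any other by a self-homeomorphism. Together they say: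
\begin{equation}\label{eq:bing}
\text{if $P,Q$ are pseudo-arcs, $p\in P$, $q\in Q$, some homeomorphism $P\to Q$ takes $p$ to $q$.}
\end{equation}

\subsection*{Subcontinua of indecomposable continua}

\begin{lemma}\label{lem:comparable}
In an HI continuum, of two intersecting subcontinua one contains the other.
\end{lemma}

\begin{proof}
Their union is a subcontinuum, and if neither contains the other both are proper in it.
\end{proof}

\begin{lemma}\label{lem:interior}
A proper subcontinuum $K$ of an indecomposable continuum $Y$ has empty interior.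
\end{lemma}

\begin{proof}
If $Y\setminus K$ is connected, then $Y=K\cup\overline{Y\setminus K}$ is a union of two subcontinua, so $\overline{Y\setminus K}=Y$, which is the claim. Otherwise $Y\setminus K=U\cup V$ with $U,V$ disjoint, nonempty and open. The set $K\cup U=Y\setminus V$ is closed and proper. It is connected: if it splits into two relatively clopen parts, one of them, $D$, misses the connected set $K$; then $D$ is closed in $Y$, and open in $U$ and hence in $Y$, and $D\neq Y$, so $D=\emptyset$. The same holds with $U$ and $V$ exchanged, so $Y=(K\cup U)\cup(K\cup V)$ is decomposable, a contradiction.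
\end{proof}

Recall that the \emph{cofinality} of a linearly ordered set is the least size of a cofinal subset; if there is no largest element, it is an infinite regular cardinal $\kappa$, and any fewer than $\kappa$ elements have a common upper bound.

\begin{proof}[Proof of Theorem~\ref{thm:B}\textup{(ii)}]
For $p\in Y$ let $\mathcal C_p$ be the family of proper subcontinua containing $p$. By Lemma~\ref{lem:comparable} it is a chain under inclusion; this is where hereditary indecomposability enters. Every point lies in its own composant and there is only one composant, so the union of $\mathcal C_p$ is $Y$. Hence $\mathcal C_p$ has no largest element. Let $\kappa$ be its cofinality. If $\kappa=\omega$, then $Y$ is a countable union of proper subcontinua, which are closed with empty interior by Lemma~\ref{lem:interior}; this contradicts the Baire category theorem for compact Hausdorff spaces. So $\kappa$ is regular and uncountable.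

Given $q\in Y$, choose $K_0\in\mathcal C_p$ with $q\in K_0$. The family of proper subcontinua containing $K_0$ is a final segment of both $\mathcal C_p$ and $\mathcal C_q$, so $\kappa$ does not depend on $p$. If $D\subset Y$ has fewer than $\kappa$ points, choose for each of them a member of $\mathcal C_p$ containing it; these fewer than $\kappa$ members lie in a single $K\in\mathcal C_p$. So $D$ lies in a proper subcontinuum and is not dense. Thus the density of $Y$ is at least $\kappa$, and the weight is at least the density.
\end{proof}

\section{Systems of retractions and a Hausdorff gap}\label{sec:gap}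

By Theorem~\ref{thm:B}(ii), the smallest conceivable example is an increasing union of $\omega_1$ proper subcontinua $E_\alpha$. To obtain a compact space, and to use Lemma~\ref{lem:limits}(a), we want an inverse limit; to obtain an increasing union we want embeddings. Retractions provide both.

\begin{definition}\label{def:system}
A \emph{system of retractions} consists of compact Hausdorff spaces $X_\beta$ $(\beta<\omega_1)$ and maps $f^\beta_\alpha\colon X_\beta\to X_\alpha$, $e^{\alpha\beta}\colon X_\alpha\to X_\beta$ $(\alpha\le\beta)$, equal to the identity when $\alpha=\beta$, such that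
\begin{itemize}
\item[(R1)] $f^\beta_\alpha e^{\alpha\beta}=\mathrm{id}$, $\;f^\gamma_\alpha=f^\beta_\alpha f^\gamma_\beta$ and $e^{\alpha\gamma}=e^{\beta\gamma}e^{\alpha\beta}$ for $\alpha\le\beta\le\gamma$;
\item[(R2)] if $\lambda$ is a limit ordinal, $x,x'\in X_\lambda$ and $f^\lambda_\alpha(x)=f^\lambda_\alpha(x')$ for all $\alpha<\lambda$, then $x=x'$.
\end{itemize}
Let $X=\varprojlim(X_\beta,f^\beta_\alpha)$. A point $x\in X$ is \emph{new at $\beta$} if $x_{\beta+1}\notin e^{\beta,\beta+1}(X_\beta)$.
\end{definition}

From (R1) we get, for $\alpha\le\beta\le\gamma$,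
\begin{equation}\label{eq:fe}
f^\gamma_\beta e^{\alpha\gamma}=f^\gamma_\beta e^{\beta\gamma}e^{\alpha\beta}=e^{\alpha\beta}.
\end{equation}

\begin{lemma}\label{lem:system}
For a system of retractions with limit $X$ there are embeddings $e_\alpha\colon X_\alpha\to X$ with $\pi_\alpha e_\alpha=\mathrm{id}$ whose images $E_\alpha$ have the following properties.
\begin{itemize}
\item[(a)] $E_\alpha\subset E_\beta$ for $\alpha\le\beta$.
\item[(b)] If $e^{\alpha,\alpha+1}$ is not onto, then $E_\alpha\ne X$.
\item[(c)] If $x\in X$ is not new at any $\beta\ge\alpha$, then $x\in E_\alpha$.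
\end{itemize}
\end{lemma}

\begin{proof}
A family $(y_\beta)_{\beta\ge\alpha}$ compatible with the bonding maps extends uniquely to a thread, by $y_\beta=f^\alpha_\beta(y_\alpha)$ for $\beta<\alpha$. For $y\in X_\alpha$ the family $(e^{\alpha\beta}(y))_{\beta\ge\alpha}$ is compatible by \eqref{eq:fe}; let $e_\alpha(y)$ be the thread that extends it. All coordinates of $e_\alpha$ are continuous and the $\alpha$-th is the identity, so $e_\alpha$ is an embedding and $\pi_\alpha$ is onto.

(a) For $\gamma\ge\beta$ the $\gamma$-th coordinate of $e_\beta e^{\alpha\beta}$ is $e^{\beta\gamma}e^{\alpha\beta}=e^{\alpha\gamma}$, the $\gamma$-th coordinate of $e_\alpha$. By uniqueness of extensions, $e_\beta e^{\alpha\beta}=e_\alpha$.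

(b) We have $\pi_{\alpha+1}(E_\alpha)=e^{\alpha,\alpha+1}(X_\alpha)\ne X_{\alpha+1}=\pi_{\alpha+1}(X)$.

(c) We show $x_\beta=e^{\alpha\beta}(x_\alpha)$ by induction on $\beta\ge\alpha$; then $x=e_\alpha(x_\alpha)$. The case $\beta=\alpha$ is trivial. At a successor, $x_{\beta+1}=e^{\beta,\beta+1}(z)$ for some $z$, and applying $f^{\beta+1}_\beta$ gives $z=x_\beta$; so $x_{\beta+1}=e^{\beta,\beta+1}e^{\alpha\beta}(x_\alpha)=e^{\alpha,\beta+1}(x_\alpha)$. At a limit $\lambda>\alpha$, for $\alpha\le\beta<\lambda$ we have $f^\lambda_\beta(e^{\alpha\lambda}(x_\alpha))=e^{\alpha\beta}(x_\alpha)=x_\beta=f^\lambda_\beta(x_\lambda)$ by \eqref{eq:fe}; applying $f^\alpha_\beta$ to the case of index $\alpha$ gives the same equality of images for $\beta<\alpha$. So $x_\lambda=e^{\alpha\lambda}(x_\alpha)$ by (R2).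
\end{proof}

So $X=\bigcup_\alpha E_\alpha$ as soon as no point is new at cofinally many $\beta$. This does not come for free. Let $X_\beta=[0,\beta]$ with the order topology, $f^\beta_\alpha(\xi)=\min(\xi,\alpha)$, and let $e^{\alpha\beta}$ be the inclusion. The thread $x_\beta=\beta$ is new at every stage and lies in no $E_\alpha$. One cannot cure this by attaching all new points over one small closed set: in an indecomposable limit each $E_\alpha$ is nowhere dense, so every basic open set $\pi_\gamma^{-1}(U)\neq\emptyset$ contains points that are new at arbitrarily late stages. We need new points everywhere, at late stages, and yet no point that is new cofinally often. A Hausdorff gap supplies exactly such a pattern of restrictions.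

``Almost all $k$'' means all but finitely many $k\in\omega$, and $a\subset^*b$ means that $a\setminus b$ is finite. Hausdorff \cite{Hausdorff} proved that there are sets $a_\alpha,b_\alpha\subset\omega$ $(\alpha<\omega_1)$ with
\[
a_\alpha\subset^*a_\beta\subset^*b_\beta\subset^*b_\alpha\qquad(\alpha<\beta)
\]
such that no $c\subset\omega$ satisfies $a_\alpha\subset^*c\subset^*b_\alpha$ for all $\alpha$. We restate this in terms of permitted digits. A \emph{pattern} is a sequence $S=(S(k))_{k<\omega}$ of nonempty subsets of $\{0,1\}$. For patterns $S,T$ and $c\in2^\omega$ write $T\subset^*S$ if $T(k)\subset S(k)$ for almost all $k$, and $c\in^*S$ if $c(k)\in S(k)$ for almost all $k$. If $c\in^*T$ and $T\subset^*S$, then $c\in^*S$.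

\begin{lemma}\label{lem:gap}
There are patterns $S_\beta$ $(\beta<\omega_1)$ such that $S_0(k)=\{0,1\}$ for all $k$, $S_\beta\subset^*S_\alpha$ for $\alpha\le\beta$, and for each $c\in2^\omega$ the set $\{\beta:c\in^*S_\beta\}$ is bounded in $\omega_1$.
\end{lemma}

\begin{proof}
Since $a_\alpha\subset^*a_{\alpha+1}\subset^*b_{\alpha+1}\subset^*b_\alpha$, replacing $b_\alpha$ by $b_\alpha\cup a_\alpha$ is a finite change, and we may assume $a_\alpha\subset b_\alpha$. Prefixing one term, we may assume $a_0=\emptyset$ and $b_0=\omega$. Put
\[
S_\beta(k)=\{1\}\ \text{ if }k\in a_\beta,\qquad S_\beta(k)=\{0\}\ \text{ if }k\notin b_\beta,\qquad S_\beta(k)=\{0,1\}\ \text{ if }k\in b_\beta\setminus a_\beta.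
\]
Let $\alpha<\beta$ and let $k$ lie outside the finite set $(a_\alpha\setminus a_\beta)\cup(b_\beta\setminus b_\alpha)$. If $k\in a_\alpha$ then $k\in a_\beta$, and if $k\notin b_\alpha$ then $k\notin b_\beta$; in these cases $S_\beta(k)=S_\alpha(k)$, and otherwise $S_\alpha(k)=\{0,1\}$. So $S_\beta\subset^*S_\alpha$. If $c\in^*S_\beta$ for cofinally many $\beta$, then $c\in^*S_\alpha$ for all $\alpha$, which says $a_\alpha\subset^*c^{-1}(1)\subset^*b_\alpha$ for all $\alpha$; this is impossible.
\end{proof}

We fix such patterns for the rest of the paper. The uncountable length is essential: if $T_0\supset^*T_1\supset^*\cdots$ are patterns, choose $K_0<K_1<\cdots$ with $T_n(k)\subset T_m(k)$ for $m\le n$, $k\ge K_n$, and $c(k)\in T_n(k)$ for $K_n\le k<K_{n+1}$; then $c\in^*T_m$ for all $m$. This agrees with the absence of metrizable examples.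

\begin{example}[the zero-dimensional model]\label{ex:model}
Give $\omega+1$ the order topology and let
\[
Z=\bigl\{(c,\tau)\in2^\omega\times(\omega+1)^{\omega_1}:\ c(k)\in S_{\beta+1}(k)\text{ whenever }\beta<\omega_1\text{ and }\tau(\beta)\le k<\omega\bigr\}.
\]
For fixed $\beta$ and $k$ the condition ``$\tau(\beta)\le k$ implies $c(k)\in S_{\beta+1}(k)$'' defines a clopen set, so $Z$ is compact. Let $E_\alpha$ be the set of $(c,\tau)\in Z$ with $\tau(\beta)=\omega$ for all $\beta\ge\alpha$. These are closed metrizable sets that increase with $\alpha$, and resetting $\tau(\beta)$ to $\omega$ for $\beta\ge\alpha$ retracts $Z$ onto $E_\alpha$. Here $E_0$ is the Cantor set $2^\omega$, and $(c,\tau)$ is new at $\beta$ when $\tau(\beta)<\omega$.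

\emph{$Z$ is the union of the $E_\alpha$.} If $\tau(\beta)<\omega$ then $c\in^*S_{\beta+1}$, and by Lemma~\ref{lem:gap} this happens for boundedly many $\beta$ only.

\emph{Each $E_\alpha$ is nowhere dense.} Let $(c,\tau)\in E_\alpha$ and consider a basic neighborhood that restricts only $c(0),\dots,c(n-1)$ and the values of $\tau$ on a finite set $F$. Choose $\gamma\ge\alpha$ larger than all elements of $F$, and $m\ge n$ with $S_{\gamma+1}(k)\subset S_{\beta+1}(k)$ for $k\ge m$, $\beta\in F$. Let $c'(k)=c(k)$ for $k<m$ and $c'(k)\in S_{\gamma+1}(k)$ for $k\ge m$; let $\tau'=\tau$ on $F$, $\tau'(\gamma)=m$, and $\tau'=\omega$ elsewhere. For $\beta\in F$ and $k\ge\tau(\beta)$ we have $c'(k)=c(k)\in S_{\beta+1}(k)$ if $k<m$ and $c'(k)\in S_{\gamma+1}(k)\subset S_{\beta+1}(k)$ if $k\geq m$. So $(c',\tau')$ is a point of $Z\setminus E_\alpha$ in the neighborhood.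
\end{example}

The three properties of the patterns are all visible here: the sets $S_\beta(k)$ are nonempty, so new points exist; the patterns decrease, so a late restriction is compatible with finitely many earlier ones; and no $c$ obeys cofinally many patterns, so no point escapes the union. The proof of Theorem~\ref{thm:A} builds a system of retractions of pseudo-arcs with the same mechanism: a point that is new at $\beta$ will project to a point of $X_0$ that carries a well-defined code $c\in^*S_{\beta+1}$.

\section{Pulling apart a wedge of pseudo-arcs}\label{sec:wedge}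

The Cantor set $E_0$ of the model arises by repeatedly taking two disjoint copies of a space and mapping each identically back onto it. For continua the disjoint union is not available, and the wedge of two continua at a point is connected but decomposable. The following proposition is the substitute: two maps from pseudo-arcs whose images meet extend simultaneously over one pseudo-arc that contains both domains disjointly.

\begin{proposition}\label{prop:wedge}
Let $A_1,A_2$ be pseudo-arcs, $Z$ a space, and $\varphi_i\colon A_i\to Z$ maps with $\varphi_1(A_1)\cap\varphi_2(A_2)\ne\emptyset$. There are a pseudo-arc $A$, embeddings $s_i\colon A_i\to A$ with disjoint images, and a map $\Phi\colon A\to\varphi_1(A_1)\cup\varphi_2(A_2)$ with $\Phi s_i=\varphi_i$ for $i=1,2$.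
\end{proposition}

The universal case is that in which $Z$ is the wedge of $A_1$ and $A_2$ at chosen points and the $\varphi_i$ are the inclusions. The hypothesis that the images meet cannot be dropped: $\Phi(A)=\varphi_1(A_1)\cup\varphi_2(A_2)$ is connected, which is impossible for disjoint compact images in a Hausdorff space. We obtain $A$ as an inverse limit of intervals, and need two tools: crooked maps, which make the limit HI, and a mountain climbing lemma, which makes a square commute.

\subsection*{Crooked maps}
A map $h\colon[s,t]\to\mathbb R$ is \emph{$\varepsilon$-crooked} if for all $p\le q$ in $[s,t]$ there are $p\le p'\le q'\le q$ with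
\begin{equation}\label{eq:crooked}
|h(p')-h(q)|\le\varepsilon\qquad\text{and}\qquad|h(q')-h(p)|\le\varepsilon .
\end{equation}
On its way from $h(p)$ to $h(q)$ such a map first comes close to $h(q)$, then returns close to $h(p)$. For maps $h_n\colon J\to J$ and $m\le n$ write $h_{m,n}=h_mh_{m+1}\cdots h_{n-1}$, with $h_{n,n}=\mathrm{id}$.

\begin{lemma}\label{lem:criterion}
Let $J$ be a nondegenerate compact interval and $h_n\colon J\to J$ $(n\ge0)$ surjections such that for all $m$ and $\varepsilon>0$ there is $l>m$ with $h_{m,l}$ $\varepsilon$-crooked. Then $A=\varprojlim(J,h_n)$ is a pseudo-arc.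
\end{lemma}

\begin{proof}
The limit is metrizable, nondegenerate because it projects onto $J$, and chainable by Lemma~\ref{lem:limits}(b). Suppose a subcontinuum $K$ is the union of proper subcontinua $B$ and $C$, and pick $b\in B\setminus C$, $c\in C\setminus B$. By \eqref{eq:closed} there are $m$ and $\varepsilon>0$ with $\operatorname{dist}(b_m,C_m)>\varepsilon$ and $\operatorname{dist}(c_m,B_m)>\varepsilon$. Take $l>m$ with $h_{m,l}$ $\varepsilon$-crooked. The sets $B_l$, $C_l$ and $K_l=B_l\cup C_l$ are intervals, and $b_l\ne c_l$. Exchanging the names of $(b,B)$ and $(c,C)$ if necessary, let $b_l<c_l$. There are $b_l\le p'\le q'\le c_l$ with $|h_{m,l}(p')-c_m|\le\varepsilon$ and $|h_{m,l}(q')-b_m|\le\varepsilon$. Then $h_{m,l}(p')\notin B_m$, so $p'\notin B_l$, and $p'\in C_l$ because $p'\in K_l$. Also $h_{m,l}(q')\notin C_m$, so $q'\notin C_l$. But the interval $C_l$ contains $p'$ and $c_l$, hence $q'$, a contradiction.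
\end{proof}

\begin{lemma}\label{lem:compose}
\begin{itemize}
\item[(a)] If $h$ is $\varepsilon$-crooked on $[s,t]$ and $\alpha\colon[c,d]\to[s,t]$ is any map, then $h\alpha$ is $\varepsilon$-crooked.
\item[(b)] If $h$ is $\delta$-crooked and $|x-y|\le\delta$ implies $|k(x)-k(y)|\le\varepsilon$, then $kh$ is $\varepsilon$-crooked.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $p\le q$, $P=\alpha(p)$, $Q=\alpha(q)$. If $P\le Q$, take $P\le u\le v\le Q$ with $|h(u)-h(Q)|\le\varepsilon$ and $|h(v)-h(P)|\le\varepsilon$. The intermediate value theorem gives $p'\in[p,q]$ with $\alpha(p')=u$ and then $q'\in[p',q]$ with $\alpha(q')=v$. If $P>Q$, take $Q\le u\le v\le P$ with $|h(u)-h(P)|\le\varepsilon$ and $|h(v)-h(Q)|\le\varepsilon$, and choose $p'\in[p,q]$ with $\alpha(p')=v$ and then $q'\in[p',q]$ with $\alpha(q')=u$. In both cases \eqref{eq:crooked} holds for $h\alpha$. For (b), the points $p',q'$ that work for $h$ work for $kh$.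
\end{proof}

In particular crookedness survives reversal and reparametrization of the domain. It also survives adding a constant or changing the sign, and multiplying $h$ by $\mu>0$ multiplies $\varepsilon$ by $\mu$. We build crooked maps by concatenation: $h$ is defined on $[t_0,t_n]$, $t_0<\dots<t_n$, and its \emph{segments} are the restrictions $\sigma_i=h|[t_{i-1},t_i]$. We write $p\in\sigma_i$ for $p\in[t_{i-1},t_i]$.

\begin{lemma}\label{lem:concat}
Let all segments of $h$ be $\varepsilon$-crooked, and let $p\in\sigma_i$, $q\in\sigma_j$ with $i<j$, $x=h(p)$, $y=h(q)$.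
\begin{itemize}
\item[(a)] If the part of some segment that lies in $[p,q]$ takes both values $x$ and $y$, then \eqref{eq:crooked} can be satisfied for $p,q$.
\item[(b)] The hypothesis of \textup{(a)} holds if $j=i+1$ and $v=h(t_i)$ is the maximum of both $\sigma_i$ and $\sigma_{i+1}$, or the minimum of both.
\end{itemize}
\end{lemma}

\begin{proof}
(a) That part contains $\hat p\le\hat q$ with $\{h(\hat p),h(\hat q)\}=\{x,y\}$. If $h(\hat p)=y$ and $h(\hat q)=x$, take $p'=\hat p$, $q'=\hat q$. Otherwise $h(\hat p)=x$, $h(\hat q)=y$, and crookedness of the segment applied to $\hat p\le\hat q$ gives $p',q'$.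

(b) The part of $\sigma_i$ after $p$ takes all values between $x$ and $v$, and the part of $\sigma_{i+1}$ before $q$ takes all values between $v$ and $y$. Since $x$ and $y$ lie on the same side of $v$, either $y$ is between $x$ and $v$, or $x$ is between $y$ and $v$.
\end{proof}

A map between intervals is \emph{PLN} if it is piecewise linear with finitely many pieces and constant on no nondegenerate interval. A composition $kh$ of PLN maps is PLN: it is piecewise linear, and if it were constant on an interval where $h$ is affine, then $k$ would be constant on the nondegenerate image.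

\begin{lemma}\label{lem:exist}
For every $\delta>0$ there is a $\delta$-crooked PLN map $g\colon[0,1]\to[0,1]$ with $g(0)=0$ and $g(1)=1$.
\end{lemma}

\begin{proof}
We construct $2$-crooked PLN maps $g_N\colon[0,1]\to[0,N]$ with $g_N(0)=0$, $g_N(1)=N$ for $N\ge1$; then $g=g_N/N$ works if $2/N\le\delta$. For $N\le2$ let $g_N$ be linear; $p'=q'=p$ satisfies \eqref{eq:crooked}. For $N\ge3$ concatenate three segments: $\sigma_1$ is $g_{N-1}$, from $0$ to $N-1$; $\sigma_2$ is the reverse of $1+g_{N-2}$, from $N-1$ to $1$ with range $[1,N-1]$; $\sigma_3$ is $1+g_{N-1}$, from $1$ to $N$. (So $g_3$ is the zigzag with turning values $0,2,1,3$.) The segments are $2$-crooked by induction. Adjacent segments are covered by Lemma~\ref{lem:concat}(b): the junction value $N-1$ is the maximum of $\sigma_1$ and $\sigma_2$, and $1$ is the minimum of $\sigma_2$ and $\sigma_3$. Let $p\in\sigma_1$, $q\in\sigma_3$, so that $x\in[0,N-1]$, $y\in[1,N]$ and all of $\sigma_2$ lies in $[p,q]$. If $x\ge1$ and $y\le N-1$, then $\sigma_2$ takes both values and Lemma~\ref{lem:concat}(a) applies. If $x<1$, take $p'\in\sigma_2$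 with value $\min(y,N-1)$ and let $q'$ be the end of $\sigma_2$, with value $1$. If $x\ge1$ and $y>N-1$, let $p'$ be the start of $\sigma_2$, with value $N-1$, and take $q'\in\sigma_2$ with value $x$. In the last two cases both errors are at most $1$.
\end{proof}

\subsection*{Mountain climbing}
Two climbers on profiles $u$ and $v$ can get from bottom to top while staying at equal heights, if they are allowed to backtrack.

\begin{lemma}\label{lem:mountain}
Let $u,v\colon[0,1]\to[-1,1]$ be PLN with $u(0)=v(0)=-1$ and $u(1)=v(1)=1$. There are PLN maps $\alpha,\beta\colon[0,1]\to[0,1]$ fixing $0$ and $1$ with $u\alpha=v\beta$.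
\end{lemma}

\begin{proof}
Let $0=s_0<\dots<s_a=1$ and $0=t_0<\dots<t_b=1$ be such that $u$ and $v$ are affine and nonconstant on the respective pieces, and let $G=\{(s,t):u(s)=v(t)\}$. In a cell $[s_{i-1},s_i]\times[t_{j-1},t_j]$ the set $G$ is the trace of a line of finite nonzero slope. It is therefore empty, a corner of the cell, or a segment with endpoints on the boundary of the cell and all other points in its interior. So $G$ is a finite graph whose vertices are its points on the grid lines and whose edges are these segments.

We compute the degree of a vertex $(s,t)$. Let $P_u$ and $M_u$ be the numbers of sides of $s$ in $[0,1]$ on which $u-u(s)$ is positive, respectively negative, near $s$; thus $P_u+M_u$ is $2$ if $0<s<1$ and $1$ otherwise. Define $P_v,M_v$ at $t$ in the same way. A side of $s$ and a side of $t$ determine an open quadrant at $(s,t)$, which near $(s,t)$ lies in one cell. Every edge at $(s,t)$ starts into one quadrant, each quadrant receives at most one edge, and it receives one exactly when the two signs agree. Hence the degree is $P_uP_v+M_uM_v$.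

In the open square this is $P_uP_v+(2-P_u)(2-P_v)=4-2P_u-2P_v+2P_uP_v$, which is even. If $s=0$, then $v(t)=-1$ is the least possible value, so $t\ne1$, $M_u=M_v=0$, $P_u=1$, and the degree is $P_v$, which is $2$ for $0<t<1$ and $1$ for $t=0$. If $s=1$, then $v(t)=1$, so $t\ne0$, $P_u=P_v=0$, $M_u=1$, and the degree is $M_v$, which is $2$ for $0<t<1$ and $1$ for $t=1$. The sides $t=0$ and $t=1$ follow by exchanging $u$ and $v$. So $(0,0)$ and $(1,1)$ are the only vertices of odd degree. Each component of a finite graph has an even number of such vertices, so an edge path joins $(0,0)$ to $(1,1)$. Parametrize it piecewise linearly as $(\alpha,\beta)$; both coordinates are nonconstant along each edge.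
\end{proof}

\subsection*{Proof of Proposition~\ref{prop:wedge}}
The plan is to model the wedge as $W=\varprojlim([-1,1],F_n)$ with odd maps $F_n$, the two halves being the threads in $[-1,0]$ and in $[0,1]$, and to model $A$ as $\varprojlim(J,h_n)$ with $J=[0,3]$, where $h_n$ copies $F_n$ on the invariant intervals $[0,1]$ and $[2,3]$. Maps $\psi_n\colon J\to[-1,1]$ that translate these intervals onto $[-1,0]$ and $[0,1]$ and satisfy $\psi_nh_n=F_n\psi_{n+1}$ will induce a map $A\to W$. The only freedom is on $[1,2]$, and crookedness dictates much of it. If $h_n$ is $\delta$-crooked with $\delta<1$, then \eqref{eq:crooked} for $p=0$, $q=2$ gives $h_n(p')>1$, so $1<p'\le q'\le2$ and $h_n(q')\le\delta$; for $p=1$, $q=3$ it gives $h_n(q')<2$, so $1\le p'\le q'<2$ and $h_n(p')\ge3-\delta$. Thus on $[1,2]$ the map $h_n$ must sweep almost all of $J$. Along such a sweep $\psi_nh_n$ is a complicated path from $-1$ to $1$ that has to factor through $F_n$. Lemma~\ref{lem:mountain} achieves this at the cost of a reparametrization, which is harmless by Lemma~\ref{lem:compose}(a).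

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.25]
\draw (0,0) rectangle (3,3);
\foreach \x in {1,1.333,1.667,2} \draw[dotted] (\x,0)--(\x,3);
\foreach \y in {1,2} \draw[dotted] (0,\y)--(3,\y);
\draw[thick] (0,0)--(1,1)--(1.333,0)--(1.667,3)--(2,2)--(3,3);
\foreach \x in {0,1,2,3} \node[below] at (\x,0) {$\x$};
\foreach \y in {0,1,2,3} \node[left] at (0,\y) {$\y$};
\node[above] at (1.5,3) {$h_n$};
\begin{scope}[xshift=4.6cm]
\draw (0,0) rectangle (3,3);
\foreach \x in {1,1.333,1.667,2} \draw[dotted] (\x,0)--(\x,3);
\draw[dotted] (0,1.5)--(3,1.5);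
\draw[thick] (0,0)--(1,1.5)--(1.333,0)--(1.667,3)--(2,1.5)--(3,3);
\foreach \x in {0,1,2,3} \node[below] at (\x,0) {$\x$};
\node[left] at (0,0) {$-1$}; \node[left] at (0,1.5) {$0$}; \node[left] at (0,3) {$1$};
\node[above] at (1.5,3) {$\psi_{n+1}$};
\end{scope}
\end{tikzpicture}
\caption{The maps $h_n\colon[0,3]\to[0,3]$ and $\psi_{n+1}\colon[0,3]\to[-1,1]$, with break points $1,\frac43,\frac53,2$. Each of the five straight pieces of $h_n$ stands for a crooked map with the same endpoint values and the same range. The graph of $\psi_{n+1}$ is exact except on $[\frac43,\frac53]$, where it is a zigzag from $-1$ to $1$ produced by mountain climbing.}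
\label{fig:wedge}
\end{figure}

\begin{proof}[Proof of Proposition~\ref{prop:wedge}]
\emph{Step 1: the maps.} We construct PLN maps $g_n\colon[0,1]\to[0,1]$ fixing $0$ and $1$, $h_n\colon J\to J$ and $\psi_n\colon J\to[-1,1]$ for $n\ge0$. Let $F_n(x)=g_n(x)$ for $x\in[0,1]$ and $F_n(x)=-g_n(-x)$ for $x\in[-1,0]$. We require:
\begin{itemize}
\item[(a)] $\psi_n(x)=x-1$ on $[0,1]$ and $\psi_n(x)=x-2$ on $[2,3]$;
\item[(b)] $h_n(x)=1-g_n(1-x)$ on $[0,1]$ and $h_n(x)=2+g_n(x-2)$ on $[2,3]$;
\item[(c)] $\psi_nh_n=F_n\psi_{n+1}$;
\item[(d)] $h_n$ is onto, and $h_{m,n+1}$ is $2^{-n}$-crooked for all $m\le n$.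
\end{itemize}
Define $\psi_0$ by (a) and $\psi_0(1+t)=\min(t,1-t)$ for $t\in[0,1]$. Suppose $\psi_n$ and $h_0,\dots,h_{n-1}$ are given. By uniform continuity fix $\delta>0$ such that $|x-y|\le\delta$ implies $|h_{m,n}(x)-h_{m,n}(y)|\le2^{-n}$ for all $m\le n$. Let $g_n=g$ be a $\delta/3$-crooked map as in Lemma~\ref{lem:exist}. On $[0,1]\cup[2,3]$ define $h_n$ by (b) and $\psi_{n+1}$ by (a). The maps $u(t)=\psi_n(3g(t))$ and $v(t)=F_n(2t-1)$ are PLN and go from $-1$ to $1$, so Lemma~\ref{lem:mountain} gives $\alpha,\beta$ with
\begin{equation}\label{eq:climb}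
\psi_n\bigl(3g(\alpha(t))\bigr)=F_n\bigl(2\beta(t)-1\bigr).
\end{equation}
For $t\in[0,1]$ define
\[
\begin{array}{ll}
h_n(1+\tfrac t3)=1-g(t), &\quad \psi_{n+1}(1+\tfrac t3)=-t,\\[3pt]
h_n(\tfrac43+\tfrac t3)=3g(\alpha(t)), &\quad \psi_{n+1}(\tfrac43+\tfrac t3)=2\beta(t)-1,\\[3pt]
h_n(\tfrac53+\tfrac t3)=2+g(1-t), &\quad \psi_{n+1}(\tfrac53+\tfrac t3)=1-t;
\end{array}
\]
see Figure~\ref{fig:wedge}. At $1,\frac43,\frac53,2$ the definitions from both sides agree, with values $1,0,3,2$ for $h_n$ and $0,-1,1,0$ for $\psi_{n+1}$. Both maps are PLN.

\emph{Step 2: (c) holds.} On $[0,1]$ both sides equal $-g(1-x)$, and on $[2,3]$ both equal $g(x-2)$. On the three middle pieces (c) reads $\psi_n(1-g(t))=-g(t)=F_n(-t)$, then \eqref{eq:climb}, then $\psi_n(2+g(1-t))=g(1-t)=F_n(1-t)$.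

\emph{Step 3: (d) holds.} The map $h_n$ has five segments, each $\delta$-crooked by Lemma~\ref{lem:compose}(a) and the remark after it:
\[
\begin{array}{c|ccccc}
 &\sigma_1&\sigma_2&\sigma_3&\sigma_4&\sigma_5\\ \hline
\text{from, to}&0,1&1,0&0,3&3,2&2,3\\
\text{range}&[0,1]&[0,1]&[0,3]&[2,3]&[2,3]
\end{array}
\]
The segment $\sigma_3$ shows that $h_n$ is onto. Let $p\in\sigma_i$, $q\in\sigma_j$, $i<j$, $x=h_n(p)$, $y=h_n(q)$; we verify the hypothesis of Lemma~\ref{lem:concat}(a). For $j=i+1$ use Lemma~\ref{lem:concat}(b): the junction values $1,0,3,2$ are in turn the maximum, minimum, maximum and minimum of both neighbors. For $i\le2$ and $j\ge4$, all of $\sigma_3$ lies in $[p,q]$ and takes every value in $[0,3]$. For $(i,j)=(1,3)$ we have $x\in[0,1]$; if $y\le1$, then $\sigma_2$ takes both values, and if $y>1$, the part of $\sigma_3$ before $q$ takes all values in $[0,y]$, among them $x$. For $(i,j)=(3,5)$ we have $y\in[2,3]$; if $x\ge2$, then $\sigma_4$ takes both values, and if $x<2$, the part of $\sigma_3$ after $p$ takes all values in $[x,3]$, among them $y$. So $h_n$ is $\delta$-crooked,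 and $h_{m,n+1}=h_{m,n}h_n$ is $2^{-n}$-crooked by Lemma~\ref{lem:compose}(b).

\emph{Step 4: the limits.} By (d) and Lemma~\ref{lem:criterion}, $A=\varprojlim(J,h_n)$ is a pseudo-arc. Let $P_1$ and $P_2$ be the sets of threads with all coordinates in $[0,1]$, respectively in $[2,3]$. They are disjoint. By (b) each is the limit of an interval under surjections, so it is a nondegenerate subcontinuum of $A$ and hence a pseudo-arc. Let $W=\varprojlim([-1,1],F_n)$, let $W_1$ and $W_2$ be the sets of threads in $[-1,0]$, respectively in $[0,1]$, and let $\mathbf 0$ be the zero thread. Each $F_n$ maps $[-1,0]$ and $[0,1]$ into themselves. So if $w_n>0$, then $w_m>0$ for $m>n$ and $w_m\ge0$ for $m<n$, and $w\in W_2$; a thread with no positive coordinate is in $W_1$. Thus $W=W_1\cup W_2$ and $W_1\cap W_2=\{\mathbf 0\}$. By (c) the $\psi_n$ induce a map $\psi\colon A\to W$, and by (a) it restricts to homeomorphisms $P_i\to W_i$. So the $W_i$ are pseudo-arcs.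

\emph{Step 5: conclusion.} Choose $a_i\in A_i$ with $\varphi_1(a_1)=\varphi_2(a_2)$. By \eqref{eq:bing} there are homeomorphisms $\theta_i\colon A_i\to W_i$ with $\theta_i(a_i)=\mathbf 0$. The maps $\varphi_i\theta_i^{-1}$ on the closed sets $W_i$ agree at $\mathbf 0$ and so define a map $\varphi$ on $W$. Put $\Phi=\varphi\psi$ and $s_i=(\psi|P_i)^{-1}\theta_i$. Then $s_i(A_i)=P_i$ and $\Phi s_i=\varphi\theta_i=\varphi_i$.
\end{proof}

Steps 1--4 do not involve $A_1$ and $A_2$, so they show in passing that pseudo-arcs exist. Bing's theorems enter only in Step 5, and they are the reason for working with pseudo-arcs: one model $\psi\colon A\to W$ serves all inputs and all base points, and the output is again an admissible input.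

\begin{corollary}\label{cor:wedge}
Let $A_0,\dots,A_m$ $(m\geq1)$ be pseudo-arcs and $\varphi_i\colon A_i\to Z$ maps with $\varphi_0(A_0)\cap\varphi_i(A_i)\ne\emptyset$ for $1\le i\le m$. There are a pseudo-arc $A$, maps $s_i\colon A_i\to A$ and a map $\Phi\colon A\to\bigcup_i\varphi_i(A_i)$ with $\Phi s_i=\varphi_i$ for all $i$.
\end{corollary}

\begin{proof}
The case $m=1$ is Proposition~\ref{prop:wedge}. Given $A',s_i',\Phi'$ for $A_0,\dots,A_{m-1}$, the image $\Phi'(A')$ contains $\varphi_0(A_0)$ and so meets $\varphi_m(A_m)$. Apply the proposition to $\Phi'$ and $\varphi_m$ to get $A$, $\Phi$, $s\colon A'\to A$ and $s_m$, and put $s_i=ss_i'$ for $i<m$.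
\end{proof}

\section{Towers of pseudo-arcs}\label{sec:towers}

In the model, $2^\omega$ is the limit of the sets $2^k$ under restriction, and appending the digit $j$ is a section $2^k\to2^{k+1}$ of the restriction map. The $k$-th digit of a point records which section is used in passing from level $k$ to level $k+1$. We present each pseudo-arc $X_\beta$ in the same way, with sections for the digits that $S_\beta$ permits.

\begin{definition}\label{def:tower}
Let $S$ be a pattern. An \emph{$S$-tower} $N$ starting at $K\in\omega$ consists of pseudo-arcs $N_k$ and maps $r_k\colon N_{k+1}\to N_k$ and $\iota_{k,j}\colon N_k\to N_{k+1}$, for $k\ge K$ and $j\in S(k)$, with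
\begin{equation}\tag{T}\label{eq:T}
r_k\,\iota_{k,j}=\mathrm{id}.
\end{equation}
Its \emph{limit} is $N_\infty=\varprojlim(N_k,r_k)$. A sequence $c\in2^\omega$ is a \emph{code} of $x\in N_\infty$ if for almost all $k$ we have $c(k)\in S(k)$ and $x_{k+1}=\iota_{k,c(k)}(x_k)$.
\end{definition}

Since $S(k)\ne\emptyset$, \eqref{eq:T} makes the $r_k$ onto, so $N_\infty$ is a pseudo-arc. We do not ask that every point have a code. For each $L\ge K$, forgetting the coordinates below $L$ is a homeomorphism of $N_\infty$ onto the limit of $(N_k)_{k\ge L}$; so threads that agree at almost all levels are equal, and maps between limits may be specified from any level on. This is what lets the construction follow relations that hold only for almost all $k$.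

\begin{lemma}[base tower]\label{lem:base}
There is an $S_0$-tower $N$ starting at $0$ such that any two codes of a point of $N_\infty$ agree at almost all $k$.
\end{lemma}

\begin{proof}
Let $N_0$ be a pseudo-arc. Given $N_k$, apply Proposition~\ref{prop:wedge} with $A_1=A_2=Z=N_k$ and $\varphi_1=\varphi_2=\mathrm{id}$, and put $N_{k+1}=A$, $r_k=\Phi$, $\iota_{k,0}=s_1$, $\iota_{k,1}=s_2$. Then \eqref{eq:T} holds. The images of $\iota_{k,0}$ and $\iota_{k,1}$ are disjoint, so $x_{k+1}=\iota_{k,j}(x_k)$ holds for at most one $j$.
\end{proof}

\begin{definition}\label{def:link}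
Let $M=(M_k,r_k,\iota_{k,j})$ be an $S$-tower and $N=(N_k,r'_k,\iota'_{k,j})$ a $T$-tower. A \emph{link} $\Lambda\colon M\to N$ \emph{of level $L$}, where $L$ is at least the starting level of both towers, consists of maps $e_k\colon M_k\to N_k$ and $\rho_k\colon N_k\to M_k$ $(k\ge L)$ such that for all $k\ge L$:
\begin{itemize}
\item[(L1)] $\rho_ke_k=\mathrm{id}$;
\item[(L2)] $r_k\rho_{k+1}=\rho_kr'_k$;
\item[(L3)] $r'_ke_{k+1}=e_kr_k$;
\item[(L4)] $T(k)\subset S(k)$, and $\rho_{k+1}\iota'_{k,j}=\iota_{k,j}\rho_k$ for $j\in T(k)$.
\end{itemize}
Two links $M\to N$ are \emph{equivalent}, $\Lambda\equiv\Lambda'$, if their maps agree at almost all levels.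
\end{definition}

By (L2) and (L3) a link induces maps $\rho_\infty\colon N_\infty\to M_\infty$ and $e_\infty\colon M_\infty\to N_\infty$, given by $\rho_k$ and $e_k$ at levels $k\ge L$. By (L1), $\rho_\infty e_\infty=\mathrm{id}$. Equivalent links induce the same maps. Condition (L4) carries codes down:
\begin{equation}\label{eq:transport}
\text{if $c$ is a code of $x\in N_\infty$, then $c$ is a code of $y=\rho_\infty(x)\in M_\infty$,}
\end{equation}
because for almost all $k$ we have $c(k)\in T(k)\subset S(k)$ and $y_{k+1}=\rho_{k+1}\iota'_{k,c(k)}(x_k)=\iota_{k,c(k)}\rho_k(x_k)=\iota_{k,c(k)}(y_k)$. No relation between the maps $e$ and $\iota$ is required. The identity maps form a link $N\to N$, the \emph{identity link}.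

\begin{lemma}[composition]\label{lem:composition}
Let $\Lambda=(e,\rho)\colon M\to N$ and $\Lambda'=(e',\rho')\colon N\to Q$ be links of levels $L,L'$. Then the maps $e'_ke_k$ and $\rho_k\rho'_k$ form a link $\Lambda'\circ\Lambda\colon M\to Q$ of level $\max(L,L')$, which induces $e'_\infty e_\infty$ and $\rho_\infty\rho'_\infty$. Composition is associative and respects $\equiv$.
\end{lemma}

\begin{proof}
Let $Q=(Q_k,r''_k,\iota''_{k,j})$ have pattern $U$, and let $k\ge\max(L,L')$. Then $U(k)\subset T(k)\subset S(k)$, and for $j\in U(k)$:
\begin{align*}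
&\rho_k\rho'_ke'_ke_k=\rho_ke_k=\mathrm{id}, && r_k\rho_{k+1}\rho'_{k+1}=\rho_kr'_k\rho'_{k+1}=\rho_k\rho'_kr''_k,\\
&r''_ke'_{k+1}e_{k+1}=e'_kr'_ke_{k+1}=e'_ke_kr_k, && \rho_{k+1}\rho'_{k+1}\iota''_{k,j}=\rho_{k+1}\iota'_{k,j}\rho'_k=\iota_{k,j}\rho_k\rho'_k.
\end{align*}
The remaining statements hold because composition is defined level by level.
\end{proof}

\subsection*{The successor step}
We now enlarge a tower $M$ to a tower $N$ in which new points appear, but only over points of $M_\infty$ whose codes obey a prescribed smaller pattern $T$. Suppose $N_k,e_k,\rho_k$ are built. The pair $(r'_k,\rho_{k+1})$ is a map $\Psi\colon N_{k+1}\to N_k\times M_{k+1}$. Conditions (L1) and (L3) prescribe $\Psi e_{k+1}$, conditions \eqref{eq:T} and (L4) prescribe $\Psi\iota'_{k,j}$, and (L2) says that $\Psi$ takes values in $\{(u,v):\rho_k(u)=r_k(v)\}$. Control over the new points comes from letting $\Psi$ take no values other than the prescribed ones, and Corollary~\ref{cor:wedge} allows exactly this.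

\begin{lemma}[successor step]\label{lem:successor}
Let $M$ be an $S$-tower and $T$ a pattern with $T\subset^*S$. There are a $T$-tower $N$ and a link $(e,\rho)\colon M\to N$ such that
\begin{itemize}
\item[(a)] $e_\infty(M_\infty)\ne N_\infty$;
\item[(b)] if $x\in N_\infty\setminus e_\infty(M_\infty)$, then $\rho_\infty(x)$ has a code $c$ with $c\in^*T$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $L$ be at least the starting level of $M$ and such that $T(k)\subset S(k)$ for $k\ge L$. The tower $N$ starts at $L$ and the link has level $L$. Apply Proposition~\ref{prop:wedge} with $A_1=A_2=Z=M_L$ and $\varphi_1=\varphi_2=\mathrm{id}$, and put $N_L=A$, $e_L=s_1$, $\rho_L=\Phi$. Then $\rho_Le_L=\mathrm{id}$, and $e_L$ is not onto because its image misses $s_2(M_L)$.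

Let $k\ge L$ and let $N_k,e_k,\rho_k$ be given with $\rho_ke_k=\mathrm{id}$. Define maps into $N_k\times M_{k+1}$ by
\[
\varphi(v)=(e_kr_k(v),v)\quad(v\in M_{k+1}),\qquad\varphi_j(u)=(u,\iota_{k,j}\rho_k(u))\quad(u\in N_k,\ j\in T(k)),
\]
and let $\Gamma_k$ be the union of their images. For $(u,v)\in\Gamma_k$:
\begin{align}
&\rho_k(u)=r_k(v);\label{eq:fiber}\\
&\text{if $u\notin e_k(M_k)$, then $v=\iota_{k,j}\rho_k(u)$ for some $j\in T(k)$.}\label{eq:control}
\end{align}
Indeed, \eqref{eq:fiber} holds on the image of $\varphi$ since $\rho_ke_kr_k=r_k$, and on the image of $\varphi_j$ since $r_k\iota_{k,j}\rho_k=\rho_k$; and \eqref{eq:control} holds because points in the image of $\varphi$ have first coordinate in $e_k(M_k)$. The image of $\varphi$ meets that of each $\varphi_j$: for any $y\in M_k$,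
\[
\varphi(\iota_{k,j}(y))=(e_k(y),\iota_{k,j}(y))=\varphi_j(e_k(y)).
\]
Corollary~\ref{cor:wedge}, with $m=|T(k)|\in\{1,2\}$, gives a pseudo-arc $N_{k+1}$, a map $\Psi_k\colon N_{k+1}\to\Gamma_k$, and maps $e_{k+1}\colon M_{k+1}\to N_{k+1}$ and $\iota'_{k,j}\colon N_k\to N_{k+1}$ with $\Psi_ke_{k+1}=\varphi$ and $\Psi_k\iota'_{k,j}=\varphi_j$. Let $r'_k$ and $\rho_{k+1}$ be the two coordinates of $\Psi_k$. The coordinates of $\Psi_ke_{k+1}=\varphi$ give $r'_ke_{k+1}=e_kr_k$ and $\rho_{k+1}e_{k+1}=\mathrm{id}$; those of $\Psi_k\iota'_{k,j}=\varphi_j$ give $r'_k\iota'_{k,j}=\mathrm{id}$ and $\rho_{k+1}\iota'_{k,j}=\iota_{k,j}\rho_k$; and \eqref{eq:fiber} gives $\rho_kr'_k=r_k\rho_{k+1}$. So $N$ is a $T$-tower and $(e,\rho)$ is a link.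

(a) The projection $N_\infty\to N_L$ is onto, while it maps $e_\infty(M_\infty)$ into $e_L(M_L)\ne N_L$.

(b) Let $x\in N_\infty$ and $y=\rho_\infty(x)$, so $y_k=\rho_k(x_k)$ for $k\ge L$. By (L3), $x_{k+1}\in e_{k+1}(M_{k+1})$ implies $x_k\in e_k(M_k)$. So if $x_k\in e_k(M_k)$ for infinitely many $k$, this holds for all $k\ge L$; then $x_k=e_k\rho_k(x_k)=e_k(y_k)$ by (L1), and $x=e_\infty(y)$. Hence for $x\notin e_\infty(M_\infty)$ we have $x_k\notin e_k(M_k)$ for almost all $k$. For such $k$, $\Psi_k(x_{k+1})=(x_k,y_{k+1})\in\Gamma_k$, and \eqref{eq:control} gives $c(k)\in T(k)\subset S(k)$ with $y_{k+1}=\iota_{k,c(k)}(y_k)$. Define $c(k)$ arbitrarily for the remaining $k$.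
\end{proof}

The first level at which $x_k\notin e_k(M_k)$ plays the role of $\tau(\beta)$ in Example~\ref{ex:model}. The proof uses the sections $\iota_{k,j}$ of $M$ to define $\Gamma_k$, and it produces sections of $N$ so that the step can be repeated. They are produced only for $j\in T(k)$, which is why the patterns must decrease along the recursion.

\subsection*{The limit step}
At a countable limit ordinal, (R2) asks for a space that is determined by countably many earlier ones. The difficulty is that it must again be the limit of a tower with sections. We diagonalize, as in the remark after Lemma~\ref{lem:gap}: the levels are cut into finite blocks, on the $n$-th block we use the $n$-th tower, and the links serve to pass from one block to the next.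

\begin{lemma}[limit step]\label{lem:limit}
For $n<\omega$ let $N^n$ be a $U_n$-tower and $\Lambda_n\colon N^n\to N^{n+1}$ a link, and let $T$ be a pattern with $T\subset^*U_n$ for all $n$. There are a $T$-tower $Q$ and links $\Theta_n=(\bar e^{\,n},\bar\rho^{\,n})\colon N^n\to Q$ such that
\begin{itemize}
\item[(a)] $\Theta_n\equiv\Theta_{n+1}\circ\Lambda_n$ for all $n$;
\item[(b)] if $x,x'\in Q_\infty$ and $\bar\rho^{\,n}_\infty(x)=\bar\rho^{\,n}_\infty(x')$ for all $n$, then $x=x'$.
\end{itemize}
\end{lemma}

\begin{proof}
Write $N^n=(N^n_k,r^n_k,\iota^n_{k,j})$ and $\Lambda_n=(e^n,\rho^n)$. For $m\le n$ let $(e^{m,n},\rho^{m,n})\colon N^m\to N^n$ be the composite $\Lambda_{n-1}\circ\dots\circ\Lambda_m$, the identity link if $m=n$. Choose $K_0<K_1<\cdots$ such that $K_n$ is at least the starting level of $N^0$ and the levels of $\Lambda_0,\dots,\Lambda_{n-1}$, and $T(k)\subset U_n(k)$ for $k\ge K_n$. Then (L1)--(L4) hold for $(e^{m,n},\rho^{m,n})$ at all $k\ge K_n$, and by definition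
\begin{equation}\label{eq:step}
e^{m,n+1}_k=e^n_ke^{m,n}_k,\qquad\rho^{m,n+1}_k=\rho^{m,n}_k\rho^n_k\qquad(k\ge K_{n+1}).
\end{equation}
Call $K_n\le k<K_{n+1}$ \emph{block $n$}. The tower $Q=(Q_k,\bar r_k,\bar\iota_{k,j})$ starts at $K_0$, and $Q_k=N^n_k$ for $k$ in block $n$. If $k$ and $k+1$ are both in block $n$, put $\bar r_k=r^n_k$ and $\bar\iota_{k,j}=\iota^n_{k,j}$ for $j\in T(k)$. At a junction $k=K_{n+1}-1$ put
\[
\bar r_k=r^n_k\,\rho^n_{k+1},\qquad\bar\iota_{k,j}=e^n_{k+1}\,\iota^n_{k,j}\quad(j\in T(k)).
\]
There $\bar r_k\bar\iota_{k,j}=r^n_k\rho^n_{k+1}e^n_{k+1}\iota^n_{k,j}=r^n_k\iota^n_{k,j}=\mathrm{id}$, so $Q$ is a $T$-tower.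

The link $\Theta_m$ has level $K_m$: for $k$ in block $n\ge m$ put $\bar e^{\,m}_k=e^{m,n}_k$ and $\bar\rho^{\,m}_k=\rho^{m,n}_k$. The inclusion $T(k)\subset U_m(k)$ holds for $k\ge K_m$. Condition (L1), and the equations (L2)--(L4) inside block $n$, are those of $(e^{m,n},\rho^{m,n})$. At a junction $k=K_{n+1}-1$ with $n\ge m$, use \eqref{eq:step} at level $k+1$, (L1) for $\Lambda_n$ at level $k+1$, and (L2)--(L4) for $(e^{m,n},\rho^{m,n})$ at level $k$:
\begin{align*}
\bar\rho^{\,m}_k\bar r_k&=\rho^{m,n}_kr^n_k\rho^n_{k+1}=r^m_k\rho^{m,n}_{k+1}\rho^n_{k+1}=r^m_k\bar\rho^{\,m}_{k+1},\\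
\bar r_k\bar e^{\,m}_{k+1}&=r^n_k\rho^n_{k+1}e^n_{k+1}e^{m,n}_{k+1}=r^n_ke^{m,n}_{k+1}=e^{m,n}_kr^m_k=\bar e^{\,m}_kr^m_k,\\
\bar\rho^{\,m}_{k+1}\bar\iota_{k,j}&=\rho^{m,n}_{k+1}\rho^n_{k+1}e^n_{k+1}\iota^n_{k,j}=\rho^{m,n}_{k+1}\iota^n_{k,j}=\iota^m_{k,j}\rho^{m,n}_k=\iota^m_{k,j}\bar\rho^{\,m}_k.
\end{align*}

(a) For $k$ in a block $n\ge m+1$, associativity gives $e^{m,n}_k=e^{m+1,n}_ke^m_k$ and $\rho^{m,n}_k=\rho^m_k\rho^{m+1,n}_k$; so $\Theta_m$ and $\Theta_{m+1}\circ\Lambda_m$ agree at all levels $k\ge K_{m+1}$.

(b) For $k$ in block $n$ the map $\bar\rho^{\,n}_k=\rho^{n,n}_k$ is the identity, so $x_k$ is the $k$-th coordinate of $\bar\rho^{\,n}_\infty(x)$.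
\end{proof}

\section{The continuum $X$}\label{sec:main}

\begin{proposition}\label{prop:recursion}
There are $S_\beta$-towers $N^\beta$ $(\beta<\omega_1)$ and links $\Lambda^{\alpha\beta}\colon N^\alpha\to N^\beta$ $(\alpha\le\beta)$, with $\Lambda^{\alpha\alpha}$ the identity link, such that, writing $X_\beta=N^\beta_\infty$ and $e^{\alpha\beta}\colon X_\alpha\to X_\beta$, $f^\beta_\alpha\colon X_\beta\to X_\alpha$ for the maps induced by $\Lambda^{\alpha\beta}$:
\begin{itemize}
\item[(a)] $\Lambda^{\alpha\gamma}\equiv\Lambda^{\beta\gamma}\circ\Lambda^{\alpha\beta}$ for $\alpha\le\beta\le\gamma$;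
\item[(b)] any two codes of a point of $X_0$ agree at almost all $k$;
\item[(c)] $e^{\beta,\beta+1}$ is not onto, and if $x\in X_{\beta+1}\setminus e^{\beta,\beta+1}(X_\beta)$, then $f^{\beta+1}_\beta(x)$ has a code $c\in^*S_{\beta+1}$;
\item[(d)] \textup{(R2)} holds.
\end{itemize}
\end{proposition}

\begin{proof}
We use recursion on $\gamma$, constructing $N^\gamma$ and the links $\Lambda^{\alpha\gamma}$. In (a) the case $\beta=\gamma$ is trivial. Let $N^0$ be the tower of Lemma~\ref{lem:base}; this gives (b).

\emph{Successor $\gamma=\delta+1$.} Lemma~\ref{lem:successor} with $M=N^\delta$ and $T=S_{\delta+1}$ gives $N^{\delta+1}$ and $\Lambda^{\delta,\delta+1}$ satisfying (c). For $\alpha<\delta$ put $\Lambda^{\alpha,\delta+1}=\Lambda^{\delta,\delta+1}\circ\Lambda^{\alpha\delta}$; this formula also holds for $\alpha=\delta$. For $\alpha\le\beta\le\delta$,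
\[
\Lambda^{\beta,\delta+1}\circ\Lambda^{\alpha\beta}=\Lambda^{\delta,\delta+1}\circ\Lambda^{\beta\delta}\circ\Lambda^{\alpha\beta}\equiv\Lambda^{\delta,\delta+1}\circ\Lambda^{\alpha\delta}=\Lambda^{\alpha,\delta+1}.
\]

\emph{Limit $\gamma=\lambda$.} Since $\lambda$ is countable, there are $\alpha_0<\alpha_1<\cdots$ with supremum $\lambda$. Lemma~\ref{lem:limit}, applied to the towers $N^{\alpha_n}$, the links $\Lambda^{\alpha_n\alpha_{n+1}}$ and $T=S_\lambda$, gives $N^\lambda$ and links $\Theta_n\colon N^{\alpha_n}\to N^\lambda$. For $n\le n'$ we have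
\begin{equation}\label{eq:theta}
\Theta_n\equiv\Theta_{n'}\circ\Lambda^{\alpha_n\alpha_{n'}},
\end{equation}
by induction on $n'$: $\Theta_{n'}\circ\Lambda^{\alpha_n\alpha_{n'}}\equiv\Theta_{n'+1}\circ\Lambda^{\alpha_{n'}\alpha_{n'+1}}\circ\Lambda^{\alpha_n\alpha_{n'}}\equiv\Theta_{n'+1}\circ\Lambda^{\alpha_n\alpha_{n'+1}}$. For $\alpha<\lambda$ let $n(\alpha)$ be the least $n$ with $\alpha\le\alpha_n$, and put $\Lambda^{\alpha\lambda}=\Theta_{n(\alpha)}\circ\Lambda^{\alpha\alpha_{n(\alpha)}}$. Then $\Lambda^{\alpha_n\lambda}=\Theta_n$, so (d) at $\lambda$ follows from Lemma~\ref{lem:limit}(b). For $\alpha\le\beta<\lambda$ let $n=n(\alpha)\le n'=n(\beta)$. By (a) below $\lambda$, used twice, and \eqref{eq:theta},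
\begin{align*}
\Lambda^{\beta\lambda}\circ\Lambda^{\alpha\beta}&=\Theta_{n'}\circ\Lambda^{\beta\alpha_{n'}}\circ\Lambda^{\alpha\beta}\equiv\Theta_{n'}\circ\Lambda^{\alpha\alpha_{n'}}\\
&\equiv\Theta_{n'}\circ\Lambda^{\alpha_n\alpha_{n'}}\circ\Lambda^{\alpha\alpha_n}\equiv\Theta_n\circ\Lambda^{\alpha\alpha_n}=\Lambda^{\alpha\lambda}.\qedhere
\end{align*}
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Take the objects of Proposition~\ref{prop:recursion}. Each $X_\beta$ is a pseudo-arc. By (L1), by (a) with Lemma~\ref{lem:composition}, and by (d), the maps $f^\beta_\alpha$ and $e^{\alpha\beta}$ form a system of retractions; in particular each bonding map $f^\beta_\alpha$ has the right inverse $e^{\alpha\beta}$. Let $X=\varprojlim(X_\beta,f^\beta_\alpha)$. It is a continuum, HI by Lemma~\ref{lem:limits}(a), and nondegenerate since it contains a copy of $X_0$. By Lemma~\ref{lem:system} and (c), the sets $E_\alpha=e_\alpha(X_\alpha)$ are proper subcontinua of $X$ that increase with $\alpha$.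

We claim that
\begin{equation}\label{eq:union}
X=\bigcup_{\alpha<\omega_1}E_\alpha .
\end{equation}
Let $x\in X$ and let $B$ be the set of $\beta$ at which $x$ is new. For $\beta\in B$, property (c) gives a code $c_\beta\in^*S_{\beta+1}$ of $f^{\beta+1}_\beta(x_{\beta+1})=x_\beta$. By \eqref{eq:transport}, applied to the link $\Lambda^{0\beta}$, $c_\beta$ is also a code of $f^\beta_0(x_\beta)=x_0$. This point does not depend on $\beta$, so by (b) all $c_\beta$ agree almost everywhere with one $c\in2^\omega$, and $c\in^*S_{\beta+1}$ for all $\beta\in B$. By Lemma~\ref{lem:gap}, $B$ is bounded in $\omega_1$, and Lemma~\ref{lem:system}(c) gives $x\in E_\alpha$ for any $\alpha$ above all elements of $B$. This proves \eqref{eq:union}.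

Any two points of $X$ therefore lie in a common proper subcontinuum $E_\alpha$. The composant of every point is $X$, and $X$ has exactly one composant.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}\textup{(i)}]
The continuum $X$ is chainable by Lemma~\ref{lem:limits}(b). It is a subspace of a product of $\aleph_1$ compact metrizable spaces, so its weight is at most $\aleph_1$; by part (ii) it is at least $\aleph_1$. A countable set of countable ordinals is bounded in $\omega_1$, so by \eqref{eq:union} a countable subset of $X$ lies in some $E_\alpha$, which is a proper subcontinuum homeomorphic to the pseudo-arc $X_\alpha$. Finally let $L$ be a nondegenerate proper subcontinuum and $p\in L$. There is $\alpha_0$ with $p\in E_\alpha$ for all $\alpha\ge\alpha_0$, and for these $\alpha$ Lemma~\ref{lem:comparable} gives $E_\alpha\subset L$ or $L\subset E_\alpha$. The first alternative for all $\alpha\ge\alpha_0$ would give $L=X$ by \eqref{eq:union}. So $L$ is a nondegenerate subcontinuum of a pseudo-arc $E_\alpha$, and hence a pseudo-arc.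
\end{proof}

\begin{thebibliography}{9}

\bibitem{Bing48}
R.~H.~Bing, \emph{A homogeneous indecomposable plane continuum}, Duke Math. J. \textbf{15} (1948).

\bibitem{Bing51}
R.~H.~Bing, \emph{Concerning hereditarily indecomposable continua}, Pacific J. Math. \textbf{1} (1951).

\bibitem{Extreme}
\emph{Extreme points of a continuum}, \texttt{http://www.mscs.mu.edu/\textasciitilde paulb/Paper/TA-extreme031219.pdf}.

\bibitem{Hausdorff}
Hausdorff, Fund. Math. \textbf{26} (1936).

\end{thebibliography}
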